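\title{Invariant maximal roots of order theoretic relations express all $\Pi^0_1$ sentences}

\begin{abstract}
For order theoretic relations $R,T$ on $\mathbb{Q}^k$, consider the sentence ``$R$ has a $T$ invariant maximal nonnegative root''. It was conjectured in \cite{F} that every such sentence is provable or refutable in SRP, the extension of ZFC by the stationary Ramsey property for each exponent. We show that the conjecture is false, assuming only that SRP is consistent. Every $\Pi^0_1$ sentence is ZFC-provably equivalent to an instance in which $R$ is order invariant and $T$ interchanges the first two coordinates. Every $\Pi^0_1$ sentence is also ZFC-provably equivalent to an instance with $k=2$, while for $k=1$ all instances are decided by ZFC. Up to provable equivalence the instances are exactly the $\Pi^0_1$ sentences.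
\end{abstract}

\section{The question and the answer}

\subsection{Roots and invariance}

Let $k\ge 1$ and let $R\subseteq\mathbb{Q}^{2k}=\mathbb{Q}^k\times\mathbb{Q}^k$. A \emph{root} of $R$ is a set $S\subseteq\mathbb{Q}^k$ with $S^2\subseteq R$. If we join $x$ and $y$ whenever both $(x,y)$ and $(y,x)$ lie in $R$, a root is a clique in which every vertex carries a loop. A \emph{nonnegative root} is a root contained in $(\mathbb{Q}_{\ge 0})^k$, and a \emph{maximal nonnegative root} is a nonnegative root not properly contained in another nonnegative root. Throughout,
\[
D:=\mathbb{Q}_{\ge 0}.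
\]
For $T\subseteq\mathbb{Q}^{2k}$, a set $S\subseteq\mathbb{Q}^k$ is \emph{$T$ invariant} if $x\in S\iff y\in S$ for all $(x,y)\in T$. For example, with $1\le n<k$ and
\[
T=\{((1,\dots,n,z),(0,\dots,n-1,z)) : z\in(n,\infty)^{k-n}\},
\]
$T$ invariance says that replacing the initial block $1,\dots,n$ by $0,\dots,n-1$ does not affect membership, as long as the other coordinates exceed $n$.

A subset of $\mathbb{Q}^m$ is \emph{order theoretic} if it is first order definable in $(\mathbb{Q},<)$ with finitely many rational parameters. By quantifier elimination these are the Boolean combinations of conditions $u<v$ and $u=v$, where each of $u,v$ is a coordinate or a fixed rational. An order theoretic relation on $\mathbb{Q}^k$ is an order theoretic subset of $\mathbb{Q}^{2k}$. Points $x,y\in\mathbb{Q}^m$ are \emph{order equivalent} if $x_i<x_j\iff y_i<y_j$ for all $i,j$, and $A\subseteq\mathbb{Q}^m$ is \emph{order invariant} if it is a union of classes of this equivalence. There are finitely many classes, so order invariant sets are order theoretic. They are those that can be defined without parameters.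

The \emph{Template} is the phrase
\begin{center}
``$R$ has a $T$ invariant maximal nonnegative root''.
\end{center}
An \emph{instance} is the sentence obtained by fixing $k$ and order theoretic relations $R,T$ on $\mathbb{Q}^k$, each given by a defining formula.

Without $T$ there is nothing to decide: every $R$ has a maximal nonnegative root. Enumerate $D^k$, and put each point into $S$ in its turn if it can be added to the points already chosen without violating $S^2\subseteq R$. So the content of an instance lies in the interplay between maximality and invariance. Already for $k=1$ both answers occur. Let $R=\{(x,y):x=y\}$, whose maximal nonnegative roots are the sets $\{a\}$ with $a\ge 0$. For $T=\{(0,1)\}$ the instance is true, with $S=\{2\}$. For $T=\{(x,y):0\le x<y\}$ it is false, since a $T$ invariant $S\subseteq D$ is $\emptyset$ or $D$.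

\subsection{The conjecture}

A subset of a limit ordinal $\lambda$ is \emph{stationary} in $\lambda$ if it meets every closed unbounded subset of $\lambda$. A limit ordinal $\lambda$ has the $k$-SRP (Stationary Ramsey Property) if every partition of the $k$-element subsets of $\lambda$ into two pieces has a homogeneous set that is stationary in $\lambda$. The theory SRP is $\mathrm{ZFC}+\{\exists\lambda\,(\lambda\text{ has the }k\text{-SRP}):k\ge1\}$. We shall use only that SRP contains ZFC, is recursively axiomatized, and, by assumption, is consistent.

According to \cite{F}, each instance of the Template is combinatorial, in the sense of asserting that an associated algorithm does not terminate, and no finite fragment of SRP suffices to prove or refute every instance. The following is conjectured there.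

\medskip
\noindent\textbf{Conjecture} (\cite{F})\textbf{.} \emph{For every instance $\varphi$ of the Template, $\mathrm{SRP}\vdash\varphi$ or $\mathrm{SRP}\vdash\neg\varphi$.}
\medskip

If this were so, a search through SRP proofs would sort all instances into provable and refutable ones. To disprove the conjecture we show that instances can express everything that $\Pi^0_1$ sentences can. Recall that a $\Pi^0_1$ sentence is a sentence $\forall x\,\theta(x)$ of arithmetic in which $\theta$ has only bounded quantifiers.

\subsection{Results}

For $k\ge 2$ let
\[
T_k=\{(z,z')\in\mathbb{Q}^{2k}: z'=(z_2,z_1,z_3,\dots,z_k)\}.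
\]
A set is $T_k$ invariant if interchanging the first two coordinates does not affect membership.

\begin{theorem}\label{thm:swap}
From each $\Pi^0_1$ sentence $\rho$ one can compute $k$ and an order invariant $R\subseteq\mathbb{Q}^{2k}$ such that ZFC proves
\[
\rho\ \leftrightarrow\ \text{``$R$ has a $T_k$ invariant maximal nonnegative root''}.
\]
Consequently, if $\mathsf{U}\supseteq\mathrm{ZFC}$ is consistent and recursively axiomatized, there is an instance $\varphi$ of the Template, with $R$ order invariant and $T=T_k$, such that $\mathsf{U}\nvdash\varphi$ and $\mathsf{U}\nvdash\neg\varphi$. In particular, if SRP is consistent, then the conjecture is false.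
\end{theorem}

\begin{theorem}\label{thm:dim}
\begin{enumerate}
\item[(a)] Every instance with $k=1$ is provable or refutable in ZFC, and there is an algorithm deciding which.
\item[(b)] From each $\Pi^0_1$ sentence $\rho$ one can compute order theoretic $R\subseteq\mathbb{Q}^4$ and $E\subseteq\mathbb{Q}_{\ge0}^2$ such that, with $T=E\times\{(-1,-1)\}$, ZFC proves
\[
\rho\ \leftrightarrow\ \text{``$R$ has a $T$ invariant maximal nonnegative root''}.
\]
\end{enumerate}
Hence, if SRP is consistent, the conjecture fails already for $k=2$; it holds for $k=1$.
\end{theorem}

\begin{theorem}\label{thm:class}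
Up to ZFC-provable equivalence, the instances of the Template are exactly the $\Pi^0_1$ sentences. This remains so if one restricts to $k=2$ and $T=E\times\{(-1,-1)\}$ with $E\subseteq\mathbb{Q}^2_{\ge0}$, or to order invariant $R$ and $T=T_k$. In each case the set of true instances is $\Pi^0_1$-complete.
\end{theorem}

The independence statements follow from the equivalences in one step. \emph{Rosser's theorem} gives, for every consistent recursively axiomatized $\mathsf{U}\supseteq\mathrm{ZFC}$, a $\Pi^0_1$ sentence $\rho$ with $\mathsf{U}\nvdash\rho$ and $\mathsf{U}\nvdash\neg\rho$. If ZFC proves $\rho\leftrightarrow\varphi$, then $\mathsf{U}$ neither proves nor refutes $\varphi$. So the work is in the equivalences. Their proofs below are ordinary arguments about concrete objects, uniform in $\rho$, and are formalized in ZFC as usual.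

\section{Conflicts}

Given $R\subseteq\mathbb{Q}^{2k}$, say that $x,y\in\mathbb{Q}^k$ \emph{conflict} if $(x,y)\notin R$ or $(y,x)\notin R$. Conflict is symmetric, and an element may conflict with itself. A set is a root iff no two (possibly equal) elements of it conflict. Conversely, to specify $R$ we shall give a symmetric conflict relation $C\subseteq\mathbb{Q}^{2k}$ and put $R=\mathbb{Q}^{2k}\setminus C$. Then $R$ is order invariant (order theoretic) iff $C$ is. When we list conflicts, the symmetric ones are understood.

\begin{lemma}\label{lem:max}
A nonnegative root $S$ is maximal iff every $x\in D^k\setminus S$ conflicts with itself or with some element of $S$. Consequently, if $S$ is a maximal nonnegative root and $x\in D^k$ does not conflict with itself, then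
\[
x\in S\iff x\text{ conflicts with no element of }S .
\]
\end{lemma}

\begin{proof}
If some $x\in D^k\setminus S$ does neither, then $S\cup\{x\}$ is a larger nonnegative root. If $S\subsetneq S'$ for a nonnegative root $S'$, then any $x\in S'\setminus S$ does neither. The second statement follows, since elements of $S$ do not conflict with each other.
\end{proof}

\section{Interchanging two coordinates}\label{sec:swap}

\subsection{Giving a wire a direction}

The equivalence in Lemma~\ref{lem:max} is a NOR gate: $x$ is in $S$ iff none of its conflict partners is. Since every first order formula can be built from negated atomic formulas by NOR and $\neg\exists$, one would like to represent the value of each subformula at each argument by membership of an element in $S$, and connect it by conflicts to the elements representing its inputs. The difficulty is that conflicts are symmetric. The smallest case shows what goes wrong. Let $\top$ be a constant with no inputs and $\eta=\neg\top$ its negation, and let the two elements $\top,\eta$ conflict. The intended set is $\{\top\}$, but $\{\eta\}$ is a maximal root as well: $\eta$ overrules its own input.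

The interchange supplies the missing direction. Take two copies of each symbol, marked $0$ and $1$, and let $T$ invariance force them to be in $S$ together. Let an input be read only from its copy $1$. Then the copy $0$ of a gate conflicts only with its inputs and is determined by them, and copy $1$ follows by invariance.

We also need to \emph{force} the final sentence to be true. For this we use a symbol $\varepsilon$ such that $\varepsilon^1$ conflicts with itself. Then $\varepsilon^1\notin S$, so $\varepsilon^0\notin S$ by invariance, and maximality makes $\varepsilon^0$ conflict with some element of $S$. The only possible partners of $\varepsilon^0$ will be elements stating that the final sentence is true.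

\begin{example}
Consider the false sentence $\eta=\neg\top$, coded by six vertices $\top^c,\eta^c,\varepsilon^c$ ($c=0,1$) and the conflicts
\[
\top^1\eta^0,\quad \top^1\eta^1,\quad \varepsilon^0\eta^1,\quad \varepsilon^1\varepsilon^1 .
\]
There is no maximal conflict-free set $S$ invariant under $0\leftrightarrow1$. Indeed $\top^0$ has no conflicts, so $\top^0\in S$, so $\top^1\in S$, so $\eta^1\notin S$. But $\varepsilon^1\notin S$, hence $\varepsilon^0\notin S$, and the only partner of $\varepsilon^0$ is $\eta^1$. Invariance is essential: $\{\top^0,\eta^0,\eta^1\}$ is a maximal conflict-free set.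
\end{example}

\begin{example}
Now let $X\ne\emptyset$ and consider the sentence $\forall v\,P(v)$, that is, $\neg\exists v\,\neg P(v)$, about an unspecified $P\subseteq X$. Take vertices $\pi^c(x),\kappa^c(x)$ (for ``$x\in P$'', ``$x\notin P$''), $\eta^c(x)$ (for the gate $\neg P$), $\theta^c$ (for the gate $\neg\exists v\,\neg P(v)$) and $\varepsilon^c$, with $c\in\{0,1\}$ and $x\in X$, and, for all $c,d\in\{0,1\}$ and $x\in X$, the conflicts
\[
\pi^c(x)\,\kappa^d(x),\qquad \eta^c(x)\,\pi^1(x),\qquad \theta^c\,\eta^1(x),\qquad \varepsilon^0\,\theta^1,\qquad \varepsilon^1\varepsilon^1 .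
\]
Let $S$ be an invariant maximal conflict-free set and $P=\{x:\pi^0(x)\in S\}$. Then $\pi^1(x)\in S$ iff $x\in P$, so $\eta^0(x)\in S$ iff $x\notin P$, so (through $\eta^1$) $\theta^0\in S$ iff $P=X$, and $\varepsilon^0$ forces $\theta^1\in S$. Hence $P=X$. Conversely, the set of all $\pi^c(x)$ and $\theta^c$ is an invariant maximal conflict-free set. The vertices $\kappa$ make $P$ a free choice: without them $\pi^0(x)$ would have no conflicts and would always be in $S$.
\end{example}

The general proof follows these examples. It remains to start from a first order sentence whose models on $D$ express $\rho$, to put first order formulas into gate form, and to code symbols and copies by order invariant conditions on coordinates.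

\subsection{From a \texorpdfstring{$\Pi^0_1$}{Pi-0-1} sentence to a first order sentence}

Robinson arithmetic $\mathsf{Q}$ is a finitely axiomatized theory, true in $\mathbb{N}$, that proves every true $\Sigma^0_1$ sentence (\emph{$\Sigma_1$-completeness}, Tarski--Mostowski--Robinson). Let $\psi=\psi_\rho$ be $\mathsf{Q}\wedge\rho$, written in a finite relational language with equality. There are predicates for the graphs of zero, successor, addition and multiplication, and $\psi$ includes axioms saying that they are graphs of total functions.

\begin{lemma}\label{lem:Q}
$\rho$ holds iff $\psi_\rho$ has a model with universe $D$.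
\end{lemma}

\begin{proof}
If $\rho$ holds, transport $\mathbb{N}$ to the countably infinite set $D$ by a bijection. Conversely, if $\psi_\rho$ has a model, then $\mathsf{Q}+\rho$ is consistent. If $\rho$ were false, $\neg\rho$ would be equivalent to a true $\Sigma^0_1$ sentence, and $\mathsf{Q}\vdash\neg\rho$, a contradiction.
\end{proof}

The model in Lemma~\ref{lem:Q} may be nonstandard. This is harmless because $\rho$ is $\Pi^0_1$, and it is the only place where the form of $\rho$ is used in proving the equivalence of Theorem~\ref{thm:swap}.

\subsection{Gates}

Write $\alpha\downarrow\beta$ for $\neg(\alpha\vee\beta)$. Every first order formula is logically equivalent to one built from negated atomic formulas by $\downarrow$ and $\alpha\mapsto\neg\exists v\,\alpha$, because $\neg\alpha$ is $\alpha\downarrow\alpha$, and atomic formulas, $\vee$ and $\exists$ are then recovered by negation. So we may fix $m$, at least as large as all arities, and a finite list of \emph{gates} $\eta_1,\dots,\eta_N$. They are formulas with all variables among $v_1,\dots,v_m$, each of one of the forms below, and $\eta_N$ is logically equivalent to $\psi$. Each gate has a finite list of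 \emph{entries} $(\zeta,\varrho)$, where $\zeta$ is an earlier gate or a symbol $\pi_P$ for a predicate symbol $P$, and $\varrho\subseteq\mathbb{Q}^m\times\mathbb{Q}^m$:
\begin{itemize}
\item $\top$: no entries.
\item $\neg(v_i=v_j)$: the entry $(\top,\{(x,y):x_i=x_j\})$.
\item $\neg P(v_{j_1},\dots,v_{j_r})$: the entry $(\pi_P,\{(x,y):y_s=x_{j_s}\text{ for }1\le s\le r\})$.
\item $\eta_i\downarrow\eta_j$: the entries $(\eta_i,\{(x,y):x=y\})$ and $(\eta_j,\{(x,y):x=y\})$.
\item $\neg\exists v_s\,\eta_i$: the entry $(\eta_i,\{(x,y):y_t=x_t\text{ for all }t\ne s\})$.
\end{itemize}
Each $\varrho$ is defined by equalities between coordinates, so it is order invariant.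

In a structure on $D$, say that $\pi_P$ is \emph{true at} $x\in D^m$ iff $P(x_1,\dots,x_r)$, where $r$ is the arity of $P$. A gate is true at $x$ if it holds under the assignment $v_i\mapsto x_i$. Then for every gate $\eta$ and every $x\in D^m$:
\begin{equation}\label{eq:gate}
\begin{aligned}
&\eta\text{ is true at }x\text{ iff there are no entry }(\zeta,\varrho)\text{ of }\eta\text{ and }y\in D^m\\
&\text{with }\varrho(x,y)\text{ and }\zeta\text{ true at }y .
\end{aligned}
\end{equation}
For $\top$ both sides hold. For $\neg(v_i=v_j)$ the right side says $x_i\ne x_j$, as $\top$ is true everywhere. For $\neg P(v_{j_1},\dots,v_{j_r})$ a suitable $y$ exists iff $P(x_{j_1},\dots,x_{j_r})$. For $\eta_i\downarrow\eta_j$ the right side says that neither input is true at $x$. For $\neg\exists v_s\,\eta_i$ the points $y$ are those obtained from $x$ by changing the $s$-th coordinate arbitrarily.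

\subsection{The relation}

The \emph{symbols} are the gates $\eta_1,\dots,\eta_N$, $\pi_P$ and $\kappa_P$ for each predicate symbol $P$, and $\varepsilon$. Let $l\ge3$ be their number, number them $1,\dots,l$, put
\[
k=2+l+m,
\]
and write elements of $\mathbb{Q}^k$ as $z=(p,q,u,x)$ with $p,q\in\mathbb{Q}$, $u\in\mathbb{Q}^l$, $x\in\mathbb{Q}^m$. The order of $p,q$ will give the copy, and the position of the minimum of $u$ will give the symbol. Call $z$ \emph{proper} if $p\ne q$ and there is a $j$ such that the coordinates $u_i$ with $i\ne j$ are all equal to each other and larger than $u_j$. Such a $j$ is unique. A proper $z$ has the symbol numbered $j$, \emph{copy} $0$ if $p<q$ and $1$ if $p>q$, and \emph{argument} $x$. We write $\xi^c(x)$ for any proper element with symbol $\xi$, copy $c$ and argument $x$; statements about $\xi^c(x)$ are meant for all such elements. For each $x\in D^m$ there are such elements in $D^k$. The interchange of $p$ and $q$ exchanges elements $\xi^0(x)$ with elements $\xi^1(x)$ and preserves impropriety.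

The conflicts are the following, and no others.
\begin{enumerate}
\item[(C1)] Every improper $z$ conflicts with itself, and every $\varepsilon^1(x)$ conflicts with itself.
\item[(C2)] For every gate $\eta$, entry $(\zeta,\varrho)$ of $\eta$, and $c\in\{0,1\}$: $\eta^c(x)$ conflicts with $\zeta^1(y)$ whenever $\varrho(x,y)$.
\item[(C3)] $\pi_P^c(x)$ conflicts with $\kappa_P^d(y)$, for all $c,d\in\{0,1\}$, whenever $x_s=y_s$ for all $s\le r$, where $r$ is the arity of $P$.
\item[(C4)] $\varepsilon^0(x)$ conflicts with $\eta_N^1(y)$ for all $x,y$.
\end{enumerate}
Only the order of coordinates is used, so $R$ is order invariant. In (C2)--(C4) the two symbols are different, so only the elements in (C1) conflict with themselves. In (C2) the input carries copy $1$, and this is what directs the wire: for a gate $\eta$,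
\begin{equation}\label{eq:dir}
\begin{aligned}
&\eta^0(x)\text{ conflicts exactly with the elements }\zeta^1(y)\\
&\text{for entries }(\zeta,\varrho)\text{ of }\eta\text{ with }\varrho(x,y).
\end{aligned}
\end{equation}
Indeed, as an input of another gate and in (C4), a gate occurs only with copy $1$.

\begin{proposition}\label{prop:swap}
$R$ has a $T_k$ invariant maximal nonnegative root iff $\psi$ has a model with universe $D$.
\end{proposition}

\begin{proof}
($\Leftarrow$) Given the model, say that $\kappa_P$ is true at $x$ iff $P(x_1,\dots,x_r)$ fails. Let $S$ be the set of all $\xi^c(x)\in D^k$ with $c\in\{0,1\}$, $\xi\ne\varepsilon$, and $\xi$ true at $x$.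

\emph{$S$ is $T_k$ invariant}, because membership does not depend on the copy, and improper elements and elements with symbol $\varepsilon$ are never in $S$.

\emph{$S$ is a root.} Conflicts (C1) and (C4) involve an element outside $S$. If $\eta^c(x)$ and $\zeta^1(y)$ were in $S$ and in conflict by (C2), then $\eta$ would be true at $x$ and $\zeta$ at $y$ with $\varrho(x,y)$, contrary to \eqref{eq:gate}. In (C3), $\pi_P$ and $\kappa_P$ are not both true at arguments agreeing in the first $r$ coordinates.

\emph{$S$ is maximal}, by Lemma~\ref{lem:max}: improper elements and elements $\varepsilon^1(x)$ conflict with themselves. An element $\varepsilon^0(x)$ conflicts with $\eta^1_N(y)\in S$ for any $y\in D^m$, since $\psi$ holds. If a gate $\eta$ is false at $x$, then \eqref{eq:gate} gives an entry $(\zeta,\varrho)$ and $y\in D^m$ with $\varrho(x,y)$ and $\zeta$ true at $y$, and $\eta^c(x)$ conflicts with $\zeta^1(y)\in S$. If $\pi_P$ is false at $x$, then $\kappa_P$ is true at $x$ and $\pi_P^c(x)$ conflicts with $\kappa_P^0(x)\in S$. If $\kappa_P$ is false at $x$, then $\kappa_P^c(x)$ conflicts with $\pi_P^0(x)\in S$.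

($\Rightarrow$) Let $S$ be a $T_k$ invariant maximal nonnegative root.

\emph{The structure.} An element $\pi_P^0(x)\in D^k$ is not self-conflicting, and its only conflicts are those of (C3), since in (C2) a symbol $\pi_P$ occurs only with copy $1$. These conflicts depend only on $x_1,\dots,x_r$, so by Lemma~\ref{lem:max} the membership of $\pi_P^0(x)$ in $S$ depends only on $x_1,\dots,x_r$, and not on its other coordinates. Define a structure on $D$ by letting $P(a)$ hold iff some, equivalently every, $\pi_P^0(x)\in D^k$ with $(x_1,\dots,x_r)=a$ lies in $S$. By invariance, $\pi_P^1(x)\in S$ iff $P(x_1,\dots,x_r)$ as well.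

\emph{The gates.} By induction along the list of gates we show that, for $c\in\{0,1\}$ and all elements $\eta^c(x)\in D^k$, $\eta^c(x)\in S$ iff $\eta$ is true at $x$. The element $\eta^0(x)$ is not self-conflicting. By \eqref{eq:dir} and Lemma~\ref{lem:max}, it is in $S$ iff no $\zeta^1(y)\in S$ has $(\zeta,\varrho)$ an entry of $\eta$ with $\varrho(x,y)$. For earlier gates $\zeta$ by induction, and for $\zeta=\pi_P$ by the definition of the structure, an element $\zeta^1(y)\in D^k$ is in $S$ iff $\zeta$ is true at $y$. So \eqref{eq:gate} shows that $\eta^0(x)\in S$ iff $\eta$ is true at $x$. The case $c=1$ follows by $T_k$ invariance.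

\emph{The sentence.} Take some $\varepsilon^0(x)\in D^k$. Its interchange is an element $\varepsilon^1(x)$, which conflicts with itself and so is not in $S$. By invariance $\varepsilon^0(x)\notin S$. Since $\varepsilon^0(x)$ does not conflict with itself, it conflicts with an element of $S$, which by (C4) is some $\eta_N^1(y)$. Hence $\eta_N$ is true at $y$, that is, $\psi$ holds in the structure.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:swap}]
The equivalence is Lemma~\ref{lem:Q} together with Proposition~\ref{prop:swap}, and $k,R$ were computed from $\rho$. The independence follows by Rosser's theorem as explained after Theorem~\ref{thm:class}, and the last statement is the case $\mathsf{U}=\mathrm{SRP}$.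
\end{proof}

\begin{remark}
Nonnegativity plays no role in this argument. Replacing $D$ by $\mathbb{Q}$ throughout gives Theorem~\ref{thm:swap} for the sentences ``$R$ has a $T_k$ invariant maximal root''.
\end{remark}

\section{Dimension one}\label{sec:one}

The construction above uses many coordinates. With a single coordinate, only finitely many sets $S$ have to be tried.

\begin{proof}[Proof of Theorem~\ref{thm:dim}(a)]
Let $c_1<\dots<c_p$ be the parameters of $R$ and $T$ together with $0$. Let $G$ be the group of automorphisms of $(\mathbb{Q},<)$ fixing all $c_i$. Its orbits, the \emph{cells}, are the points $\{c_i\}$ and the complementary open intervals of $\mathbb{Q}$. Piecewise linear maps show that on an interval cell $I$ the group is transitive, also on the set of pairs $x<y$ in $I$, and that the maps can be chosen to be the identity off $I$. The relations $R$, $T$, the conflict relation and $D$ are $G$-invariant, the last because $0$ is among the $c_i$.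

Let $S$ be a maximal nonnegative root and $I\subseteq D$ an interval cell. By transitivity on pairs, either any two distinct elements of $I$ conflict, or no two do.

In the first case $|S\cap I|\le 1$.

In the second case, suppose $x\in S\cap I$ and $y\in I$. Since $x$ is in a root, it does not conflict with itself, hence neither does $y$, which is in the same orbit. So $y$ conflicts with no element of $I$. If $y$ conflicted with some $z\in S\setminus I$, apply a $g\in G$ that is the identity off $I$ and has $g(y)=x$. Then $x$ conflicts with $g(z)=z$, although both are in $S$, a contradiction. So $y\in S$ by Lemma~\ref{lem:max}. Thus $S\cap I\in\{\emptyset,I\}$.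

Fix a rational $a_I$ in each interval cell $I\subseteq D$. Some $g\in G$ moves every one-element $S\cap I$ to $\{a_I\}$, and $g[S]$ is again a maximal nonnegative root, $T$ invariant iff $S$ is. Hence the instance is true iff one of finitely many explicit sets is a $T$ invariant maximal nonnegative root: those $S\subseteq D$ meeting each cell in $D$ in $\emptyset$, the whole cell, or, for an interval cell $I$, in $\{a_I\}$. For each of these sets the property is, by Lemma~\ref{lem:max}, a first order statement about $(\mathbb{Q},<)$ with parameters. Quantifier elimination decides it, and ZFC proves the outcome.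
\end{proof}

\section{Dimension two}\label{sec:two}

\subsection{What exclusions can say}

In dimension $2$ an element can carry a tag and one variable, or two variables and no tag, so the coding of arbitrary formulas in Section~\ref{sec:swap} is not available. Instead we use $T=E\times\{(-1,-1)\}$ with $E\subseteq D^2$. Since $(-1,-1)$ is never in a nonnegative root, for $S\subseteq D^2$
\[
S\text{ is }T\text{ invariant}\iff S\cap E=\emptyset .
\]
Maximality turns exclusions into positive demands: if $e\in E$ does not conflict with itself, then some conflict partner of $e$ must be in $S$. So a conflict says ``not both'', and an excluded element says ``at least one of my partners''. For example, if $a,\bar a$ conflict and an excluded $e$ conflicts with exactly $a$ and $\bar a$, then exactly one of $a,\bar a$ is in $S$. Elements $(\text{tag},x)$ can thus code unary predicates together with their complements, subject to any Boolean requirements at each single point $x$. Elements $(x,y)$ without a tag can code the graph of a strictly increasing bijection between two predicates: demand that chosen pairs be pairwise \emph{compatible} (both coordinates equal, or both changing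 strictly in the same direction), and that each point of either predicate occur in a chosen pair.

The question becomes what can be said by unary predicates and order isomorphisms between them. An order isomorphism from a set $U$ with a least element onto $U$ minus this element already forces $U$ to begin with a copy of $\omega$ on which the isomorphism is the successor. A second isomorphism, from $U$ onto a suitable subset $Y$, will serve as the step from a machine configuration to the next one.

\subsection{Machines}

We consider data consisting of a finite set $\Sigma$ with distinct elements $\sqcup,s$; a symbol $\#\notin\Sigma$; a set $\Omega\subseteq\Sigma\setminus\{\sqcup\}$; and a function $\delta:(\Sigma\cup\{\#\})\times\Sigma\times\Sigma\to\Sigma$ with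
\begin{equation}\label{eq:quiet}
\delta(\sqcup,\sqcup,\sqcup)=\delta(s,\sqcup,\sqcup)=\sqcup .
\end{equation}
They determine contents $c_b(i)$ of cell $i$ at time $b$: $c_0(0)=s$, $c_0(i)=\sqcup$ for $i\ge1$, $c_b(-1)=\#$ for $b\ge0$, and
\[
c_{b+1}(i)=\delta(c_b(i-1),c_b(i),c_b(i+1))\qquad(b,i\ge0).
\]

From a $\Pi^0_1$ sentence $\rho$ one computes such data for which ZFC proves
\[
\rho\iff c_b(i)\notin\Omega\ \text{ for all }b,i\ge0 .
\]
Take a one-tape Turing machine on a tape with cells $0,1,2,\dots$ that starts on the blank tape at cell $0$, searches for a counterexample to $\rho$, and halts if and only if it finds one. Let the first step, from the initial state $q_0$ reading the blank, write a mark in cell $0$ without moving the head. With this mark the machine can be arranged never to try to move left of cell $0$. Let $\Gamma$ be the tape alphabet with blank $\sqcup$, put $\Sigma=\Gamma\cup(\mathrm{States}\times\Gamma)$, where $(q,a)$ means that the head is at this cell in state $q$ and the cell contains $a$, put $s=(q_0,\sqcup)$, and let $\Omega$ be the set of pairs with a halting state.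

Let $\delta$ be the usual local rule: the content of a cell after a step is determined by the contents of the cell and its two neighbors before the step, where $\#$ marks the missing left neighbor of cell $0$, and a halting configuration is repeated forever. This defines $\delta$ on the triples with at most one member in $\mathrm{States}\times\Gamma$, except where the head would move left from cell $0$. The excepted triples, and those with more than one head, never occur, and on them let $\delta$ be $\sqcup$. The first equation in \eqref{eq:quiet} holds because no head is near, the second because a step from $q_0$ reading the blank does not move the head.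

\begin{lemma}\label{lem:blank}
$c_b(i)=\sqcup$ whenever $i\ge\max(1,b)$.
\end{lemma}

\begin{proof}
For $b=0$ this is the definition, and for $b=1$ it follows from \eqref{eq:quiet}. If it holds for some $b\ge1$ and $i\ge b+1$, then $i-1,i,i+1\ge b=\max(1,b)$, so $c_{b+1}(i)=\delta(\sqcup,\sqcup,\sqcup)=\sqcup$.
\end{proof}

So at time $b$ it suffices to record the cells $0,\dots,b$. Cell $b+1$ is blank at time $b$, and the new last cell $b+1$ is blank at time $b+1$. This is why the first step was not allowed to move the head.

\subsection{The triangle}

Arrange the records in a triangle with rows $b=0,1,2,\dots$, row $b$ having the places $(b,i)$ with $0\le i\le b$, and number the places row by row. With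
\[
\ell_b=\frac{b(b+3)}2,\qquad n(b,i)=\ell_b-b+i\qquad(0\le i\le b),
\]
we have $\ell_{b+1}=\ell_b+b+2$, so row $b$ occupies the numbers from $\ell_b-b$ to $\ell_b=n(b,b)$ and row $b+1$ starts at $\ell_b+1$. Hence $(b,i)\mapsto n(b,i)$ is an order isomorphism from the places in lexicographic order onto $\mathbb{N}$. The maps
\[
\sigma(n)=n+1,\qquad \tau(n(b,i))=n(b+1,i)
\]
are order isomorphisms from $\mathbb{N}$ onto $\mathbb{N}\setminus\{0\}$ and onto $\{n(b+1,i):i\le b\}=\mathbb{N}\setminus\{\ell_b:b\ge0\}$, respectively (Figure~\ref{fig:tri}).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.0]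
\node[draw] (a0) at (0,0) {0};
\node (a1) at (0,-1.1) {1};
\node[draw] (a2) at (1.3,-1.1) {2};
\node (a3) at (0,-2.2) {3};
\node (a4) at (1.3,-2.2) {4};
\node[draw] (a5) at (2.6,-2.2) {5};
\node (a6) at (0,-3.3) {6};
\node (a7) at (1.3,-3.3) {7};
\node (a8) at (2.6,-3.3) {8};
\node[draw] (a9) at (3.9,-3.3) {9};
\draw[->] (a0) -- (a1);
\draw[->] (a1) -- (a3);
\draw[->] (a2) -- (a4);
\draw[->] (a3) -- (a6);
\draw[->] (a4) -- (a7);
\draw[->] (a5) -- (a8);
\node[left] at (-0.9,0) {$b=0$};
\node[left] at (-0.9,-1.1) {$b=1$};
\node[left] at (-0.9,-2.2) {$b=2$};
\node[left] at (-0.9,-3.3) {$b=3$};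
\end{tikzpicture}
\caption{The places of the triangle, numbered row by row; column $i$ holds the contents of cell $i$. Boxed numbers are the row ends $\ell_b$. The arrows show $\tau$, which maps the places in order onto the unboxed ones.}
\label{fig:tri}
\end{figure}

The row ends can be described by means of $\sigma$ and $\tau$. The $\tau$-image of the end of a row is the last place but one of the next row, and its successor is the end of that row. So if $L$ is the set of row ends, then $\sigma[\tau[L]]$ is the set of all row ends except the first. We now turn this description into requirements on subsets of a rational interval.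

\subsection{The system of requirements}

Let $I_0$ be an open interval of $\mathbb{Q}$ with rational endpoints. A \emph{system} consists of subsets of $I_0$ named
\[
U,\ M,\ U_1,\ L,\ Y,\ L^-,\ B,\ C,\qquad A_a,\ A_a^\circ,\ A_a^*,\ A_a^-,\ A_a^+,\ D_a\quad(a\in\Sigma)
\]
that satisfy the requirements below. The intended meanings, for $U$ identified with the triangle, are as follows. $M$ consists of the first place and $U_1$ of the rest; $L$ is the set of row ends and $Y$ the rest; $L^-$ is the set of places whose predecessor is a row end; $B=\tau[L]$ and $C=\sigma[B]$. $A_a$ is the set of places with content $a$, with restrictions $A_a^\circ$ to $U_1$ and $A_a^*$ to $Y$. $A_a^-$ and $A_a^+$ are the sets of places whose predecessor, respectively successor, has content $a$. $D_a$ is the set of places $u$ such that $\tau(u)$ has content $a$.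

\medskip
\noindent\textbf{Pointwise requirements.}
\begin{itemize}
\item $M\subseteq U$; $U_1=U\setminus M$; $L\subseteq U$; $Y=U\setminus L$; $L=M\cup C$; $L^-,C\subseteq U_1$; $B\subseteq Y$.
\item The $A_a$ are pairwise disjoint with union $U$. For each $a$: $A_a^\circ=A_a\cap U_1$, $A_a^*=A_a\cap Y$, $A_a^-\subseteq U_1$, $A_a^+\subseteq U$.
\item $M\subseteq A_s$; $L\setminus M\subseteq A_\sqcup$; $A_a=\emptyset$ for $a\in\Omega$.
\item $D_a$ is the set of $u\in U$ for which there are $a_-\in\Sigma\cup\{\#\}$ and $a_0,a_+\in\Sigma$ with $\delta(a_-,a_0,a_+)=a$ such that
 \begin{enumerate}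
 \item[(i)] $u\in A_{a_0}$;
 \item[(ii)] either $a_-=\#$ and $u\in M\cup L^-$, or $a_-\in\Sigma$ and $u\in A^-_{a_-}\setminus(M\cup L^-)$;
 \item[(iii)] either $a_+=\sqcup$ and $u\in L$, or $u\in A^+_{a_+}\setminus L$.
 \end{enumerate}
\end{itemize}
Each of these says that some Boolean combination of memberships of $x$ holds for every $x\in I_0$. So together they are a finite conjunction of \emph{clauses} ``for every $x$: a disjunction of memberships and nonmemberships of $x$''.

\medskip
\noindent\textbf{Minimum requirement.} $M\ne\emptyset$, and there are no $x\in M$, $y\in U$ with $y<x$. Together with $M\subseteq U$ this says $M=\{\min U\}$.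

\medskip
\noindent\textbf{Transport requirements.} Let $(V;A,A')$ stand for ``there is an order isomorphism $f:U\to V$ with $f[A]=A'$''. The requirements are
\[
(U_1;L,L^-),\quad (U_1;B,C),\quad (Y;L,B),
\]
\[
(U_1;A_a,A_a^-),\quad (U_1;A_a^+,A_a^\circ),\quad (Y;D_a,A_a^*)\qquad(a\in\Sigma).
\]
Different requirements may use different isomorphisms. In each, $A\subseteq U$ and $A'\subseteq V\subseteq U$ follow from the pointwise requirements, and we add these inclusions to the list of pointwise requirements.
\medskip

Before the general proof, let us see by hand how $L$ is forced. Suppose $U=\mathbb{N}$. Then every isomorphism $U\to U_1$ is $\sigma$. Let $g:U\to Y$ be an order isomorphism with $g[L]=B$. We have $0\in M\subseteq L$. If $1\in L$, then $1\in C$, so $0\in B\subseteq Y$, contrary to $0\in L$. So $1\in Y$ is the least element of $Y$, and $g(0)=1$. As $0\in L$, we get $1\in B$ and $2\in C\subseteq L$. Next, $3\in L$ would give $2\in B\subseteq Y$, which is false, so $3\in Y$. If $4\in L$, then $3\in B$; but $3$ is the second element of $Y$, so $3=g(1)$ and $1\in L$, which is false. So $4\in Y$, it is the third element of $Y$, $4=g(2)\in B$, and $5\in L$. The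 general step is the same count.

\begin{lemma}\label{lem:system}
A system exists iff $c_b(i)\notin\Omega$ for all $b,i\ge0$.
\end{lemma}

\begin{proof}
($\Leftarrow$) Let $U\subset I_0$ have order type $\omega$, and identify it with $\mathbb{N}$. Put
\begin{align*}
M&=\{0\}, & L&=\{\ell_b:b\ge0\}, & L^-&=\sigma[L], & B&=\tau[L],\quad C=\sigma[B],\\
A_a&=\{n(b,i):c_b(i)=a\}, & A_a^-&=\sigma[A_a], & A_a^+&=\{n:n+1\in A_a\},&&
\end{align*}
and define $U_1,Y,A_a^\circ,A_a^*,D_a$ as required. Then $\sigma:U\to U_1$ and $\tau:U\to Y$ are order isomorphisms. Since $C=\{n(b+1,b)+1:b\ge0\}=\{\ell_{b+1}:b\ge0\}$, we have $L=M\cup C$. By definition $\sigma[L]=L^-$, $\sigma[B]=C$, $\tau[L]=B$, $\sigma[A_a]=A_a^-$, and $\sigma[A_a^+]=A_a\cap U_1=A_a^\circ$.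

We compute $D_a$. Let $u=n(b,i)$. Since $\ell_b+1=n(b+1,0)$, we have $u\in M\cup L^-$ iff $i=0$. If $i>0$, then $u\in A^-_{a_-}$ iff $c_b(i-1)=a_-$. We have $u\in L$ iff $i=b$, and then $c_b(i+1)=\sqcup$ by Lemma~\ref{lem:blank}. If $i<b$, then $u\in A^+_{a_+}$ iff $c_b(i+1)=a_+$. So (i)--(iii) hold exactly for $(a_-,a_0,a_+)=(c_b(i-1),c_b(i),c_b(i+1))$, and
\[
D_a=\{n(b,i):c_{b+1}(i)=a\},\qquad \tau[D_a]=\{n(b+1,i):i\le b,\ c_{b+1}(i)=a\}=A_a\cap Y=A_a^* .
\]
Finally $M\subseteq A_s$ since $c_0(0)=s$, $L\setminus M\subseteq A_\sqcup$ since $c_b(b)=\sqcup$ for $b\ge1$ by Lemma~\ref{lem:blank}, and $A_a=\emptyset$ for $a\in\Omega$ by assumption. The remaining pointwise requirements and the minimum requirement are immediate from the definitions.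

($\Rightarrow$) Let a system be given, let $u_0=\min U$, so $U_1=U\setminus\{u_0\}$, let $f_0:U\to U_1$ be one of the given isomorphisms, and put $u_{n+1}=f_0(u_n)$.

\emph{The standard part.} If $u_0<\dots<u_n$ list an initial segment of $U$, then $u_1<\dots<u_{n+1}$ list an initial segment of $U_1$, so $u_0<\dots<u_{n+1}$ list an initial segment of $U$. Hence $W=\{u_n:n\in\mathbb{N}\}$ is an initial segment of $U$ of type $\omega$. Nothing forces $W=U$, but everything we need happens in $W$. We write $n$ for $u_n$. An order isomorphism preserves the number of predecessors, when this is finite, and an element of a linear order with exactly $n$ predecessors is unique. Therefore: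
\begin{enumerate}
\item[(W1)] every order isomorphism $U\to U_1$ maps $n\in W$ to $n+1$, and maps $U\setminus W$ onto $U\setminus W$;
\item[(W2)] every order isomorphism $U\to Y$ maps $n\in W$ to the element of $Y$ with exactly $n$ predecessors in $Y$, and an element of $Y$ with exactly $n$ predecessors in $Y$ is the image of $n$.
\end{enumerate}

\emph{Row ends: $L\cap W=\{\ell_b:b\ge0\}$.} We show $L\cap[0,\ell_b]=\{\ell_0,\dots,\ell_b\}$ by induction on $b$, where intervals are taken in $W$. For $b=0$ note $0\in M\subseteq L$. Assume it for $b$, and let $g:U\to Y$ be an order isomorphism with $g[L]=B$.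

Suppose some $x$ with $\ell_b<x\le\ell_b+b+1$ is in $L$, and take the least. Then $x\in C$ as $x\notin M$, so $x-1\in B\subseteq Y$ by (W1) and the requirement $(U_1;B,C)$. Since $\ell_b\in L$ is not in $Y$, we have $x\ge\ell_b+2$. The numbers below $x-1$ that are in $Y$ are those in $[0,\ell_b]$ other than $\ell_0,\dots,\ell_b$, and all of $\ell_b+1,\dots,x-2$. Their number is
\[
(\ell_b+1)-(b+1)+(x-2-\ell_b)=x-2-b .
\]
By (W2), $x-1=g(w)$ with $w=x-2-b$, and since $x-1\in B=g[L]$, we have $w\in L$. But $\ell_b-b\le w\le\ell_b-1$. For $b=0$ no such $w$ exists, and for $b\ge1$ all elements of $L\cap[0,\ell_b-1]=\{\ell_0,\dots,\ell_{b-1}\}$ are at most $\ell_{b-1}=\ell_b-b-1$. This is a contradiction.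

So $\ell_b+1,\dots,\ell_b+b+1\in Y$. The element $\ell_b+b+1$ has $(\ell_b-b)+b=\ell_b$ predecessors in $Y$. By (W2), $\ell_b+b+1=g(\ell_b)\in B$, so $\ell_{b+1}=\ell_b+b+2\in C\subseteq L$ by (W1). This proves the case $b+1$.

It follows that $Y\cap W=\{n(b+1,i):i\le b\}$, which is an infinite initial segment of $Y$. The place $n(b+1,i)$ with $i\le b$ has
\[
n(b+1,i)-(b+1)=\ell_{b+1}-2(b+1)+i=\ell_b-b+i=n(b,i)
\]
predecessors in $Y$. So by (W2) every order isomorphism $U\to Y$ maps $n(b,i)$ to $n(b+1,i)$.

\emph{Contents.} We show by induction on $b$ that, for $0\le i\le b$ and $a\in\Sigma$, $n(b,i)\in A_a$ iff $c_b(i)=a$. As the $A_a$ are disjoint with union $U$, the case $b=0$ follows from $0\in M\subseteq A_s$. Assume the statement for $b$ and let $u=n(b,i)$.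

By (W1), $L^-\cap W=\{\ell_{b'}+1:b'\ge0\}$, so $u\in M\cup L^-$ iff $i=0$. If $i>0$, then by (W1) $u\in A^-_{a_-}$ iff $u-1\in A_{a_-}$ iff $c_b(i-1)=a_-$. We have $u\in L$ iff $i=b$, and then $c_b(i+1)=\sqcup$ by Lemma~\ref{lem:blank}. If $i<b$, then by (W1) $u\in A^+_{a_+}$ iff $u+1\in A^\circ_{a_+}$ iff $c_b(i+1)=a_+$. So $u\in D_a$ iff $c_{b+1}(i)=a$. By the requirement $(Y;D_a,A_a^*)$, $n(b+1,i)\in A_a^*=A_a\cap Y$ iff $c_{b+1}(i)=a$. This settles the places of row $b+1$ other than the last. For the last, $n(b+1,b+1)=\ell_{b+1}\in L\setminus M\subseteq A_\sqcup$, and $c_{b+1}(b+1)=\sqcup$ by Lemma~\ref{lem:blank}.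

Since $A_a=\emptyset$ for $a\in\Omega$, we get $c_b(i)\notin\Omega$ for $i\le b$. For $i>b$, $c_b(i)=\sqcup\notin\Omega$ by Lemma~\ref{lem:blank}.
\end{proof}

\subsection{Coding the system by elements of \texorpdfstring{$\mathbb{Q}^2$}{Q2}}

A pair $(x,y)$ coding that an isomorphism maps $x$ to $y$ has no room for a tag naming the isomorphism. We name it by the intervals in which $x$ and $y$ lie. Besides the graph of $f$ we also need a second family of pairs to express $f[A]=A'$, and we use the transposed pairs $(y,x)$ for it. So each pair of different intervals supports one isomorphism. Since all isomorphisms of a system start and end in $I_0$, we let each of them pass through two auxiliary intervals of its own. With a single auxiliary interval, the way out and the way back would use the same pair of intervals.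

Let the transport requirements be $(V_t;A_t,A_t')$, $1\le t\le d$. The \emph{sorts} are $0,1,\dots,2d$. Sort $0$ carries the predicates of the system, with its pointwise requirements. Each sort $j\ge1$ carries two predicates $V^j,P^j$ with the pointwise requirement $P^j\subseteq V^j$. A \emph{link} $(i,j;Z,Z';A,A')$, where $i\ne j$, $Z,A$ are predicates of sort $i$ and $Z',A'$ predicates of sort $j$, stands for ``there is an order isomorphism $f:Z\to Z'$ with $f[A]=A'$''. For each $t$ we have three links
\[
(0,2t-1;U,V^{2t-1};A_t,P^{2t-1}),\qquad (2t-1,2t;V^{2t-1},V^{2t};P^{2t-1},P^{2t}),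
\]
\[
(2t,0;V^{2t},V_t;P^{2t},A_t') .
\]
Each unordered pair of sorts occurs in at most one link, and for each link $A\subseteq Z$ and $A'\subseteq Z'$ are among the pointwise requirements.

Let $0,1,\dots,h-1$ be \emph{tags}, with $h$ large enough to give distinct tags to all kinds of elements below that need one, and let
\[
I_j=(h+j,h+j+1)\cap\mathbb{Q}\qquad(0\le j\le2d).
\]
In particular we take $I_0=(h,h+1)\cap\mathbb{Q}$ in the definition of a system. The \emph{vertices} are the following elements of $D^2$.
\begin{itemize}
\item For each predicate $Z$ of sort $j$ and $x\in I_j$: $Z(x)=(\mathrm{tag}_Z,x)$ and $\bar Z(x)=(\mathrm{tag}_{\bar Z},x)$.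
\item For each link $(i,j;Z,Z';A,A')$ and $(x,y)\in I_i\times I_j$: $F(x,y)=(x,y)$ and $G(x,y)=(y,x)$.
\item The \emph{excluded} vertices, each kind having the form $(\mathrm{tag},x)$ with its own tag: $e_Z(x)$ for each predicate $Z$ of sort $j$ and $x\in I_j$; $e_\gamma(x)$ for each pointwise clause $\gamma$ of sort $j$ and $x\in I_j$; for each link, $e_1(x),e_3(x)$ for $x\in I_i$ and $e_2(y),e_4(y)$ for $y\in I_j$; and a single vertex $e_M=(\mathrm{tag},0)$. Let $E$ be the set of excluded vertices.
\end{itemize}
All these vertices are distinct: tagged ones have first coordinate less than $h$, and $F(x,y)$, $G(x,y)$ are told apart, and their link is recognized, by the two intervals in which their coordinates lie.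

Call $(x,y),(x',y')\in I_i\times I_j$ \emph{compatible} if they are equal, or $x<x'$ and $y<y'$, or $x>x'$ and $y>y'$. The conflicts are the following, and no others.
\begin{enumerate}
\item[(K1)] $Z(x)$ with $\bar Z(x)$; $e_Z(x)$ with $Z(x)$ and with $\bar Z(x)$.
\item[(K2)] $e_\gamma(x)$ with $Z(x)$ for each disjunct ``$x\in Z$'' of $\gamma$, and with $\bar Z(x)$ for each disjunct ``$x\notin Z$'' of $\gamma$.
\item[(K3)] $M(x)$ with $U(y)$ for $y<x$ in $I_0$; $e_M$ with $M(x)$ for all $x\in I_0$.
\item[(K4)] For each link $(i,j;Z,Z';A,A')$, with $x,x'\in I_i$ and $y,y'\in I_j$:
 \begin{itemize}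
 \item $F(x,y)$ with $\bar Z(x)$ and with $\bar Z'(y)$; $F(x,y)$ with $F(x',y')$ if $(x,y),(x',y')$ are incompatible;
 \item $G(x,y)$ with $\bar A(x)$ and with $\bar A'(y)$; $G(x,y)$ with $F(x',y')$ if $(x,y),(x',y')$ are incompatible;
 \item $e_1(x)$ with $\bar Z(x)$ and all $F(x,y)$; $e_2(y)$ with $\bar Z'(y)$ and all $F(x,y)$;
 \item $e_3(x)$ with $\bar A(x)$ and all $G(x,y)$; $e_4(y)$ with $\bar A'(y)$ and all $G(x,y)$.
 \end{itemize}
\item[(K5)] Every element of $\mathbb{Q}^2$ that is not a vertex conflicts with itself.
\end{enumerate}
All conditions compare coordinates with each other and with finitely many rationals. So $R$, $E$ and $T=E\times\{(-1,-1)\}$ are order theoretic. No vertex conflicts with itself.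

\begin{lemma}\label{lem:coding}
$R$ has a $T$ invariant maximal nonnegative root iff a system exists.
\end{lemma}

\begin{proof}
($\Rightarrow$) Let $S$ be such a root. Then $S\cap E=\emptyset$, and by Lemma~\ref{lem:max} each $e\in E$ conflicts with an element of $S$. Interpret each predicate symbol $Z$ as the set $\{x:Z(x)\in S\}$. Because of $e_Z(x)$ at least one of $Z(x),\bar Z(x)$ is in $S$, and they conflict. So $\bar Z(x)\in S$ iff $x\notin Z$. Because of $e_\gamma(x)$ some disjunct of $\gamma$ holds at $x$, so all pointwise requirements hold. Because of $e_M$ we have $M\ne\emptyset$, and the conflicts between $M(x)$ and $U(y)$ give the rest of the minimum requirement.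

Consider a link $(i,j;Z,Z';A,A')$, and let $f=\{(x,y):F(x,y)\in S\}$ and $g=\{(x,y):G(x,y)\in S\}$. If $F(x,y)\in S$, then $\bar Z(x),\bar Z'(y)\notin S$, so $f\subseteq Z\times Z'$. The elements of $f$ are pairwise compatible. If $x\in Z$, then $\bar Z(x)\notin S$, so by $e_1(x)$ there is $y$ with $(x,y)\in f$. Likewise, by $e_2(y)$, each $y\in Z'$ has some $x$ with $(x,y)\in f$. Hence $f$ is the graph of an order isomorphism $Z\to Z'$.

In the same way $g\subseteq A\times A'$. If $(x,y)\in g$, then $x\in A\subseteq Z$, and $(x,y)$ is compatible with $(x,f(x))$, so $y=f(x)$. If $x\in A$, then by $e_3(x)$ some $(x,y)\in g$. So $y=f(x)$, and $f(x)\in A'$. If $y\in A'$, then by $e_4(y)$ some $(x,y)\in g$, so $y=f(x)$ with $x\in A$. Hence $f[A]=A'$.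

The composition of the isomorphisms for the three links of $t$ is an order isomorphism $U\to V_t$ taking $A_t$ onto $A_t'$. So the predicates of sort $0$ form a system.

($\Leftarrow$) Let a system be given, with order isomorphisms $f_t:U\to V_t$, $f_t[A_t]=A_t'$. For $j\in\{2t-1,2t\}$ let $V^j=U+j$ and $P^j=A_t+j$, which are subsets of $I_j$. The three links for $t$ are realized by the translation by $2t-1$, the translation by $1$, and the translation by $-2t$ followed by $f_t$. Let $S$ consist of all $Z(x)$ with $x\in Z$, all $\bar Z(x)$ with $x\notin Z$ (for $Z$ of sort $j$ and $x\in I_j$), and, for each link $(i,j;Z,Z';A,A')$ with its isomorphism $f$, all $F(x,f(x))$ with $x\in Z$ and all $G(x,f(x))$ with $x\in A$. Then $S\cap E=\emptyset$, so $S$ is $T$ invariant.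

\emph{$S$ is a root.} Conflicts involving excluded vertices or non-vertices do not occur in $S$. By definition $Z(x),\bar Z(x)$ are not both in $S$. By the minimum requirement $M(x),U(y)$ with $y<x$ are not both in $S$. For a link, $F(x,f(x))\in S$ has $x\in Z$ and $f(x)\in Z'$, and $G(x,f(x))\in S$ has $x\in A$ and $f(x)\in A'$, so they do not conflict with any of the barred vertices in $S$. Any two pairs in the graph of $f$ are compatible, so there are no conflicts of the forms $F$--$F$ and $G$--$F$.

\emph{$S$ is maximal}, by Lemma~\ref{lem:max}. Non-vertices conflict with themselves. Consider a vertex not in $S$.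
\begin{itemize}
\item $Z(x)$ or $\bar Z(x)$ conflicts with the other one, which is in $S$, and $e_Z(x)$ conflicts with whichever of them is in $S$.
\item $e_\gamma(x)$: a true disjunct of $\gamma$ at $x$ gives a conflicting element of $S$.
\item $e_M$ conflicts with $M(x)\in S$ for $x\in M$, and $M\ne\emptyset$.
\item $e_1(x)$ conflicts with $\bar Z(x)\in S$ if $x\notin Z$, and with $F(x,f(x))\in S$ otherwise. $e_2(y)$ conflicts with $\bar Z'(y)\in S$ if $y\notin Z'$, and otherwise with $F(x,y)\in S$, where $f(x)=y$.
\item $e_3(x)$ conflicts with $\bar A(x)\in S$ if $x\notin A$, and with $G(x,f(x))\in S$ otherwise. $e_4(y)$ conflicts with $\bar A'(y)\in S$ if $y\notin A'$, and otherwise with $G(x,y)\in S$, where $x\in A$ and $f(x)=y$, as $f[A]=A'$.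
\item $F(x,y)\notin S$: if $x\notin Z$ or $y\notin Z'$, then $\bar Z(x)$ or $\bar Z'(y)$ is in $S$ and conflicts with it. Otherwise $f(x)\ne y$, and $F(x,f(x))\in S$ conflicts with $F(x,y)$, because $(x,f(x))$ and $(x,y)$ are incompatible.
\item $G(x,y)\notin S$: if $x\notin A$ or $y\notin A'$, then $\bar A(x)$ or $\bar A'(y)$ is in $S$ and conflicts with it. Otherwise $x\in A\subseteq Z$ and $f(x)\ne y$, and $F(x,f(x))\in S$ conflicts with $G(x,y)$ for the same reason.
\end{itemize}
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:dim}(b) and of the last statement]
The data $\Sigma,\delta,\Omega$ are computed from $\rho$ so that $\rho$ holds iff $c_b(i)\notin\Omega$ for all $b,i$. By Lemmas~\ref{lem:system} and~\ref{lem:coding} this holds iff $R$ has a $T$ invariant maximal nonnegative root. By Rosser's theorem there is, for each consistent recursively axiomatized $\mathsf{U}\supseteq\mathrm{ZFC}$, an instance with $k=2$ that $\mathsf{U}$ neither proves nor refutes. The case $k=1$ is part (a), proved in Section~\ref{sec:one}.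
\end{proof}

\section{The instances are exactly the \texorpdfstring{$\Pi^0_1$}{Pi-0-1} sentences}

One direction has been proved. For the other, we express an instance as the consistency of a first order sentence.

\begin{proof}[Proof of Theorem~\ref{thm:class}]
By Theorems~\ref{thm:swap} and~\ref{thm:dim}(b), every $\Pi^0_1$ sentence is ZFC-provably equivalent to an instance of either restricted kind, and the instance is computed from the sentence.

Conversely, fix an instance, and let $c_1<\dots<c_p$ be the parameters of $R,T$ together with $0$. Let $\chi$ be the first order sentence in the language with $<$, constants $c_1,\dots,c_p$ and a $k$-ary predicate $S$ saying that $<$ is a dense linear order without endpoints, that $c_1<\dots<c_p$, and that $S$ is a $T$ invariant maximal nonnegative root of $R$. The last part is first order: $R$ and $T$ are replaced by their defining formulas, and maximality, which quantifies over sets, is expressed by the criterion of Lemma~\ref{lem:max}.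

If the instance holds, $\chi$ has a model with universe $\mathbb{Q}$. If $\chi$ has a model, it has a countable one by the L\"owenheim--Skolem theorem. By Cantor's theorem on countable dense linear orders without endpoints, applied between consecutive constants and beyond the outer ones, its reduct to $<,c_1,\dots,c_p$ is isomorphic to $(\mathbb{Q},<,c_1,\dots,c_p)$, and transporting $S$ verifies the instance. So, provably in ZFC, the instance holds iff $\chi$ has a model, which by G\"odel's completeness theorem holds iff $\neg\chi$ is not provable in first order logic. This is a $\Pi^0_1$ statement, computed from the instance.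

Finally, this translation shows that the set of true instances is $\Pi^0_1$. Whether an instance is of one of the restricted kinds is decided by quantifier elimination, so the sets of true restricted instances are $\Pi^0_1$ as well. The set of true $\Pi^0_1$ sentences is $\Pi^0_1$-complete, and the computable translations of Theorems~\ref{thm:swap} and~\ref{thm:dim}(b) reduce it to the set of true instances of each kind. So each of these sets is $\Pi^0_1$-complete.
\end{proof}

\begin{thebibliography}{9}
\bibitem{F} \emph{Mathematically Natural Concrete Incompleteness}, \texttt{https://u.osu.edu/friedman.8/files/2014/01/Putnam062115pdf-15ku867.pdf}.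
\end{thebibliography}
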